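# Toeplitz operators that are $p$-hyponormal but not hyponormal

## Theorems A and B

**Theorem A.** Let $0<\rho<1$, let
$$\varphi(z)=\frac{(1-\rho z)^2(1+\rho\bar z)}{1+\rho z}\qquad(z\in\mathbb T),$$
and let $T=T_\varphi$ be the Toeplitz operator on $H^2$ with symbol $\varphi$. Then
$$|T|-|T^*|=4\rho^2(1-\rho^2)\,k\otimes k\ \ge 0,\qquad k(z)=\frac1{1+\rho z},$$
so $T$ is $\frac12$-hyponormal, and $T$ is not hyponormal. In fact, for $0<p\le1$, $T$ is $p$-hyponormal if and only if $p\le\frac12$.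

**Theorem B.** For real $r,\kappa$ with $0<|r|<1$ and $0<\kappa<1$ put
$$\varphi_{r,\kappa}(z)=\frac{(1+\kappa\bar z)(1+rz)^2}{1+\kappa z}\qquad(z\in\mathbb T).$$
Let $0<r<1$, $r^2<\kappa<r$, $0<p<1$, and let $\Lambda_p=1+\cos\pi p$ if $p\le\frac12$, $\Lambda_p=(1+\cos\pi p)^{-1}$ if $p\ge\frac12$. Then $T_{\varphi_{r,\kappa}}$ is not hyponormal, but it is $p$-hyponormal whenever
$$\Lambda_p\,(\kappa^2-r^4)(1-r^4)(1-r\kappa)^4\le r^2(1-\kappa^2)^2(1-r^2)^4.\tag{$*$}$$
For fixed $r,p$ this holds for all $\kappa>r^2$ close to $r^2$. Explicitly, for $\frac12\le p<1$, the choice $r=\frac12$, $\kappa=\frac14\sqrt{2+\cos\pi p}$ works.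

Together these answer Problem 2.83 of "Fredholm and Weyl Theory" (http://www.math.snu.ac.kr/~wylee/Lecture%20notes%20in%20math/Fredholm%20and%20Weyl%20theory%20(1).pdf), which asks whether every $p$-hyponormal Toeplitz operator is hyponormal. The answer is no: for every $p\in(0,1)$ there is a rational symbol, continuous on $\mathbb T$, whose Toeplitz operator is $p$-hyponormal and not hyponormal. Theorem A already settles the question and gives operators that are $p$-hyponormal exactly for $p\le\frac12$. Theorem B reaches the exponents up to, but not including, $1$.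

In Theorem B the operator depends on $p$, and this cannot be avoided. If one operator $T$ were $p$-hyponormal for all $p<1$, then letting $p\to1$ in $(T^*T)^p\ge(TT^*)^p$ (the map $p\mapsto X^p$ is norm continuous for $X\ge0$) would give hyponormality. This is consistent with $(*)$: as $p\to1$ we have $\Lambda_p\to\infty$, and for fixed $r$ the inequality forces $\kappa\to r^2$.

## Toeplitz and Hankel operators, and powers of positive operators

$H^2$ is the space of $f\in L^2(\mathbb T)$ with $f=\sum_{n\ge0}\hat f(n)z^n$, and $P$ is the orthogonal projection of $L^2(\mathbb T)$ onto $H^2$. For $\psi\in L^\infty(\mathbb T)$,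
$$T_\psi f=P(\psi f),\qquad H_\psi f=(I-P)(\psi f)\qquad(f\in H^2).$$
The inner product is linear in the first slot, and $(a\otimes b)f=\langle f,b\rangle a$. For a bounded operator $C$ we have $C(a\otimes b)=Ca\otimes b$ and $(a\otimes b)C=a\otimes C^*b$. We write $e_n=z^n$. We use these standard facts.

* $T_\psi^*=T_{\bar\psi}$. If $a\in H^\infty$, then $T_a$ is multiplication by $a$, and $T_{\psi a}=T_\psi T_a$, $T_{\bar a\psi}=T_{\bar a}T_\psi$.
* For $|\lambda|<1$ the function $k_\lambda(z)=1/(1-\bar\lambda z)$ satisfies $\langle f,k_\lambda\rangle=f(\lambda)$. For $a\in H^\infty$, $T_{\bar a}k_\lambda=\overline{a(\lambda)}k_\lambda$, since $\langle f,T_{\bar a}k_\lambda\rangle=\langle af,k_\lambda\rangle=a(\lambda)f(\lambda)$.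
* Splitting $\psi f=T_\psi f+H_\psi f$ orthogonally gives $\|\psi f\|^2=\|T_\psi f\|^2+\|H_\psi f\|^2$. Applied to $\psi$ and to $\bar\psi$, this reads
$$T_\psi^*T_\psi=T_{|\psi|^2}-H_\psi^*H_\psi,\qquad T_\psi T_\psi^*=T_{|\psi|^2}-H_{\bar\psi}^*H_{\bar\psi}.\tag{1}$$

**Definition.** A bounded operator $T$ on a Hilbert space is hyponormal if $T^*T\ge TT^*$, and $p$-hyponormal ($0<p\le1$) if $(T^*T)^p\ge(TT^*)^p$.

With $|T|=(T^*T)^{1/2}$ the second condition says $|T|^{2p}\ge|T^*|^{2p}$. The Löwner–Heinz inequality states that $X_1\ge X_2\ge0$ implies $X_1^s\ge X_2^s$ for $0<s\le1$. So a $p$-hyponormal operator is $p'$-hyponormal for every $p'\le p$, and hyponormality is the strongest condition of all.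

Can $p$-hyponormality be weaker? It can only be so when $T^*T$ and $TT^*$ do not commute. A weighted shift $Te_n=a_ne_{n+1}$, $a_n>0$, has $T^*T=\mathrm{diag}(a_0^2,a_1^2,\dots)$ and $TT^*=\mathrm{diag}(0,a_0^2,a_1^2,\dots)$. For every $p$ the condition is $a_0\le a_1\le\cdots$, so the exponent does not matter. For operators that do not commute, squaring can destroy an inequality:
$$X=\begin{pmatrix}2&1\\1&1\end{pmatrix},\quad S=\begin{pmatrix}1&0\\0&0\end{pmatrix},\quad X-S=\begin{pmatrix}1&1\\1&1\end{pmatrix}\ge0,\quad X^2-S^2=\begin{pmatrix}4&3\\3&2\end{pmatrix},$$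
and the last matrix has determinant $-1$. Theorem A is an infinite-dimensional version of this, with $X=|T|$ and $S=|T^*|$.

Three tools will be used repeatedly.

**Rank-one perturbations.** Let $M$ be self-adjoint and invertible, $c$ real, and $1+c\langle M^{-1}u,u\rangle\ne0$. Then
$$(M+c\,u\otimes u)^{-1}=M^{-1}-\frac{c}{1+c\langle M^{-1}u,u\rangle}\,M^{-1}u\otimes M^{-1}u.\tag{2}$$
To see this, let $m=\langle M^{-1}u,u\rangle$ and $\lambda=c/(1+cm)$. Multiplying out, $(M+c\,u\otimes u)(M^{-1}-\lambda M^{-1}u\otimes M^{-1}u)=I+(c-\lambda-c\lambda m)\,u\otimes M^{-1}u=I$. Taking adjoints gives the product in the other order.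

**Positivity test.** If $M$ is positive and invertible, then
$$M-u\otimes u\ \text{ is positive and invertible}\iff\langle M^{-1}u,u\rangle<1.\tag{3}$$
Indeed $M-u\otimes u=M^{1/2}(I-u'\otimes u')M^{1/2}$ with $u'=M^{-1/2}u$. The middle factor is multiplication by $1-\|u'\|^2$ on $\mathbb Cu'$ and the identity on its complement, and $\|u'\|^2=\langle M^{-1}u,u\rangle$.

**Powers through resolvents.** Start from $\int_0^\infty\frac{s^{a-1}}{x+s}\,ds=\frac{\pi}{\sin\pi a}x^{a-1}$ for $x>0$, $0<a<1$. With $a=p$ it gives $x^p=\frac{\sin\pi p}\pi\int_0^\infty s^{p-1}\frac{x}{x+s}\,ds$. Since $\frac x{x+s}=1-\frac s{x+s}$, the spectral theorem gives, for positive invertible $X_1,X_2$ and $0<p<1$,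
$$X_1^p-X_2^p=\frac{\sin\pi p}\pi\int_0^\infty s^p\big[(X_2+s)^{-1}-(X_1+s)^{-1}\big]\,ds.\tag{4}$$
The integrand is $O(s^p)$ at $0$ and $O(s^{p-2})$ at infinity, because the bracket equals $(X_2+s)^{-1}(X_1-X_2)(X_1+s)^{-1}$. If $X_1\ge X_2$, every bracket is $\ge0$; this is Löwner–Heinz for invertible operators.

## Symbols for which the exponent makes no difference

By (1), for every symbol,
$$T_\varphi^*T_\varphi-T_\varphi T_\varphi^*=H_{\bar\varphi}^*H_{\bar\varphi}-H_\varphi^*H_\varphi.$$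

If $\varphi\in H^\infty$, then $H_\varphi=0$ and $T_\varphi$ is hyponormal. If $\bar\varphi\in H^\infty$, the difference is $\le0$. Take next $\varphi=a\bar z+bz$. Then $H_\varphi f=af(0)\bar z$ and $H_{\bar\varphi}f=\bar bf(0)\bar z$, so the difference is $(|b|^2-|a|^2)e_0\otimes e_0$, which again has one sign.

None of these can be a counterexample. If $T^*T\le TT^*$, then $(T^*T)^p\le(TT^*)^p$ by Löwner–Heinz. If $T$ is also $p$-hyponormal, the two powers agree, hence $T^*T=TT^*$, and $T$ is normal. So a $p$-hyponormal operator that is not hyponormal must have an indefinite $T^*T-TT^*$. In the family $\varphi_{r,\kappa}$ this difference has the form $v\otimes v-\gamma\,e_0\otimes e_0$.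

## The family $\varphi_{r,\kappa}$: explicit formulas for $T^*T$ and $TT^*$

Let $0<|r|<1$, $0<\kappa<1$, $\varphi=\varphi_{r,\kappa}$, $T=T_\varphi$, and
$$h=1+rz,\qquad w=|h|^2=1+r^2+r(z+\bar z),\qquad J=T_w,\qquad k=\frac1{1+\kappa z}.$$
Here $k=k_{-\kappa}$, so $\langle f,k\rangle=f(-\kappa)$; also $\langle f,e_0\rangle=f(0)$. Since $|1+\kappa\bar z|=|1+\kappa z|$ on $\mathbb T$, we have $|\varphi|=w$. This is why the symbol has this shape: by (1), $T^*T$ and $TT^*$ are both finite-rank perturbations of the same operator $T_{w^2}$, and so is $J^2$.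

**Lemma 1.** Put
$$\alpha=\frac{r^2}\kappa,\qquad\beta=-\frac{(1-\kappa^2)(r-\kappa)^2}\kappa,\qquad v=\alpha\sqrt{1-\kappa^2}\,e_0+\frac\beta{\sqrt{1-\kappa^2}}\,k.$$
Then $T$ is invertible, $J$ is positive and invertible with $J^{-1}=T_{1/h}T_{1/\bar h}$, and
$$T^*T=T_{w^2}-\kappa^2\,e_0\otimes e_0,\tag{5}$$
$$TT^*=T_{w^2}-r^4\,e_0\otimes e_0-v\otimes v,\tag{6}$$
$$J^2=T_{w^2}-r^2\,e_0\otimes e_0,\tag{7}$$
$$Jk=w(-\kappa)\,k+\frac r\kappa\,e_0,\qquad w(-\kappa):=(1-r\kappa)\Big(1-\frac r\kappa\Big),\tag{8}$$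
$$T^*T-TT^*=v\otimes v-(\kappa^2-r^4)\,e_0\otimes e_0.\tag{9}$$
If $r\ne\kappa$ and $\kappa>r^2$, then $T$ is not hyponormal. (If $\kappa\le r^2$, then $T$ is hyponormal.)

**Proof, invertibility.** Write $\varphi=\bar g m$ with $g=1+\kappa z$ and $m=h^2/(1+\kappa z)$. The functions $g,1/g,m,1/m$ are in $H^\infty$, so $T=T_{\bar g}T_m$ is a product of two invertible operators, with inverses $T_{1/\bar g}$ and $T_{1/m}$. Likewise $J=T_{\bar h}T_h=T_h^*T_h$ is positive and invertible, and its inverse is $T_{1/h}T_{1/\bar h}$.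

**Proof of (5).** We have $\varphi=m+\kappa\bar zm$ and $m(0)=1$. Hence $H_\varphi f=\kappa(I-P)(\bar zmf)=\kappa f(0)\bar z$, and $H_\varphi^*H_\varphi=\kappa^2e_0\otimes e_0$.

**Proof of (6).** On $\mathbb T$,
$$\bar\varphi=\frac{(1+\kappa z)(1+r\bar z)^2}{1+\kappa\bar z}=\frac{(1+\kappa z)(z+r)^2}{z(z+\kappa)}=\frac\alpha z+\frac\beta{z+\kappa}+\text{polynomial}.$$
The residue at $0$ is $r^2/\kappa=\alpha$, and the residue at $-\kappa$ is $(1-\kappa^2)(r-\kappa)^2/(-\kappa)=\beta$. Now $\frac1{z+\kappa}=\frac{\bar z}{1+\kappa\bar z}=\sum_{n\ge0}(-\kappa)^n\bar z^{\,n+1}$ is orthogonal to $H^2$, and $\frac{f-f(-\kappa)}{z+\kappa}\in H^2$ because the numerator vanishes at $-\kappa$. Therefore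
$$H_{\bar\varphi}f=\frac{\alpha f(0)}z+\frac{\beta f(-\kappa)}{z+\kappa}.$$
From the series, $\|\frac1z\|=1$, $\|\frac1{z+\kappa}\|^2=\frac1{1-\kappa^2}$ and $\langle\frac1z,\frac1{z+\kappa}\rangle=1$. So
$$\|H_{\bar\varphi}f\|^2=\alpha^2|f(0)|^2+2\alpha\beta\,\mathrm{Re}\,f(0)\overline{f(-\kappa)}+\frac{\beta^2}{1-\kappa^2}|f(-\kappa)|^2 .$$
On the other hand $\langle f,v\rangle=\alpha\sqrt{1-\kappa^2}f(0)+\frac\beta{\sqrt{1-\kappa^2}}f(-\kappa)$. Its squared modulus has the same second and third terms, and first term $\alpha^2(1-\kappa^2)|f(0)|^2$. Hence $\|H_{\bar\varphi}f\|^2=|\langle f,v\rangle|^2+\alpha^2\kappa^2|f(0)|^2$, and $\alpha^2\kappa^2=r^4$.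

**Proof of (7) and (8).** $H_wf=rf(0)\bar z$, and $J^2=T_w^*T_w$, so (1) gives (7). For (8), $zk=(1-k)/\kappa$ and $P(\bar zk)=(k-1)/z=-\kappa k$. Hence $Jk=(1+r^2)k+\frac r\kappa(e_0-k)-r\kappa k$, and $1+r^2-r\kappa-\frac r\kappa=(1-r\kappa)(1-\frac r\kappa)$.

**Proof of (9) and of the last statements.** Subtract (6) from (5). If $r\ne\kappa$, then $\beta\ne0$, and $v,e_0$ are linearly independent, because $k$ and $e_0$ are. Let $f$ be the component of $e_0$ orthogonal to $v$; then $f\perp v$ and $\langle f,e_0\rangle\ne0$. If also $\kappa>r^2$, then $\langle(T^*T-TT^*)f,f\rangle=-(\kappa^2-r^4)|f(0)|^2<0$. If $\kappa\le r^2$, the right side of (9) is $\ge0$. $\blacksquare$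

As a check, take $r=\kappa$. Then $\varphi=w$ is real and $T=J$ is self-adjoint. Here $\beta=0$, $\alpha=\kappa$, and $v\otimes v=\kappa^2(1-\kappa^2)e_0\otimes e_0$ equals $(\kappa^2-\kappa^4)e_0\otimes e_0$, so (9) gives $0$ as it should.

## Theorem A: two square roots that differ by a rank-one operator

Comparing $T^*T$ with $TT^*$ cannot help, since $T^*T\not\ge TT^*$. For $p=\frac12$ we need the square roots, and in general these are not computable. But (5) and (7) show that $T^*T=J^2$ exactly when $\kappa^2=r^2$. The case $r=\kappa$ is self-adjoint, so take $r=-\kappa$. With $\kappa=\rho$, $r=-\rho$ the symbol is that of Theorem A.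

**Step A1: $T$ is not hyponormal and $|T|=J$.** Here $r\ne\kappa$ and $\rho>\rho^2$, so Lemma 1 gives non-hyponormality. By (5) and (7), $T^*T=J^2$ with $J\ge0$, so $|T|=J$.

**Step A2: $TT^*$ in terms of $J$.** The purpose is to see what $|T^*|$ should be. Here $\alpha=\rho$, $\beta=-4\rho(1-\rho^2)$, so $v=\rho\sqrt{1-\rho^2}\,(e_0-4k)$. By (6) and (7),
$$TT^*=J^2+(\rho^2-\rho^4)\,e_0\otimes e_0-\rho^2(1-\rho^2)(e_0-4k)\otimes(e_0-4k).$$
The $e_0\otimes e_0$ terms cancel. With $\sigma=4\rho^2(1-\rho^2)$,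
$$TT^*=J^2+\sigma(e_0\otimes k+k\otimes e_0)-4\sigma\,k\otimes k.\tag{10}$$

**Step A3: a square root of $TT^*$.** By (8), $Jk=2(1+\rho^2)k-e_0$. So for $S=J-c\,k\otimes k$ the cross term $-c(Jk\otimes k+k\otimes Jk)$ in $S^2$ contains $c(e_0\otimes k+k\otimes e_0)$. Comparison with (10) forces $c=\sigma$, and one coefficient is left to check. With $\|k\|^2=\frac1{1-\rho^2}$ and $S=J-\sigma\,k\otimes k$,
$$S^2=J^2+\sigma(e_0\otimes k+k\otimes e_0)+\Big(\frac{\sigma^2}{1-\rho^2}-4\sigma(1+\rho^2)\Big)k\otimes k,$$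
and since $\frac{\sigma}{1-\rho^2}=4\rho^2$ the last coefficient is $4\sigma(\rho^2-1-\rho^2)=-4\sigma$. So $S^2=TT^*$.

**Step A4: $S$ is the positive square root.** By (3) it suffices that $\sigma\langle J^{-1}k,k\rangle<1$. Since $h(-\rho)=1+\rho^2$, we have $T_{1/\bar h}k=\frac k{1+\rho^2}$. As $J^{-1}=T_{1/h}T_{1/\bar h}=T_{1/\bar h}^*T_{1/\bar h}$,
$$\sigma\langle J^{-1}k,k\rangle=\sigma\|T_{1/\bar h}k\|^2=\frac\sigma{(1+\rho^2)^2(1-\rho^2)}=\frac{4\rho^2}{(1+\rho^2)^2}<1,$$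
because $2\rho<1+\rho^2$. Hence $S$ is positive and invertible, $|T^*|=S$, and
$$|T|-|T^*|=\sigma\,k\otimes k\ge0.$$
So $T$ is $\frac12$-hyponormal, and $p$-hyponormal for $0<p\le\frac12$ by Löwner–Heinz. For $\rho=\frac12$ the numbers are $\sigma=\frac34$ and $\sigma\langle J^{-1}k,k\rangle=\frac{16}{25}$.

**Step A5: failure for $\frac12<p\le1$.** The case $p=1$ is Step A1. Let $\frac12<p<1$, $q=2p\in(1,2)$, and $X=|T|=S+\sigma\,k\otimes k$. We look for a vector on which $X^q-S^q$ is negative. The integral used for (4), with $a=q-1$, gives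
$$t^q=c_q\int_0^\infty s^{q-2}\,\frac{t^2}{t+s}\,ds,\qquad c_q=\frac{\sin\pi(q-1)}\pi>0,\qquad\frac{t^2}{t+s}=t-s+\frac{s^2}{t+s}.$$
Let $f\perp k$. The linear terms contribute $\langle(X-S)f,f\rangle=\sigma|\langle f,k\rangle|^2=0$, and (2) computes the difference of the resolvents. Thus
$$\langle(X^q-S^q)f,f\rangle=-c_q\int_0^\infty s^q\,\frac{\sigma\,|\langle f,(S+s)^{-1}k\rangle|^2}{1+\sigma\langle(S+s)^{-1}k,k\rangle}\,ds .$$
It remains to choose $f\perp k$ so that the integrand is not identically zero. Since $Jk=2(1+\rho^2)k-e_0\notin\mathbb Ck$, also $Sk=Jk-\sigma\|k\|^2k\notin\mathbb Ck$. Let $f$ be the component of $Sk$ orthogonal to $k$; then $\langle f,Sk\rangle\ne0$. As $s\to\infty$,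
$$\langle f,(S+s)^{-1}k\rangle=s^{-1}\langle f,k\rangle-s^{-2}\langle f,Sk\rangle+O(s^{-3})=-s^{-2}\langle f,Sk\rangle+O(s^{-3}),$$
which is nonzero for large $s$. The integrand is continuous, nonnegative and not identically zero, so the form is negative and $T$ is not $p$-hyponormal. This proves Theorem A. $\blacksquare$

So a rank-one gap between $|T|$ and $|T^*|$ gives $p=\frac12$ and nothing beyond it. For larger $p$ we have to leave the parameters that make the square roots explicit.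

## Theorem B: comparing $p$-th powers through one reference operator

From now on $0<r<1$ and $r^2<\kappa<r$. Lemma 1 applies ($r\ne\kappa$, $\kappa>r^2$), so **$T$ is not hyponormal**. Put
$$G=T_{w^2}-r^4\,e_0\otimes e_0,\qquad t=r^2-r^4>0,\qquad\gamma=\kappa^2-r^4>0.$$
By (5), (6), (7),
$$G=J^2+t\,e_0\otimes e_0,\qquad A:=T^*T=G-\gamma\,e_0\otimes e_0,\qquad B:=TT^*=G-v\otimes v.$$
All of $A,B,G,J$ are positive and invertible. Let $Y=G^{1/2}$, $R_s=(G+s)^{-1}$, and for $u\in H^2$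
$$Q(u)=\int_0^\infty s^p\,R_su\otimes R_su\,ds ,$$
which converges in norm since $\|R_s\|\le\min(\|G^{-1}\|,1/s)$ and $p<1$.

**Step B1: reduction to one inequality between $Q(e_0)$ and $Q(v)$.** Let $G-u\otimes u$ be positive and invertible. Then so is $G+s-u\otimes u$ for $s\ge0$. By (3), $0<1-\langle R_su,u\rangle\le1$, and by (2)
$$(G-u\otimes u+s)^{-1}-R_s=\frac{R_su\otimes R_su}{1-\langle R_su,u\rangle}.$$
Insert this in (4). For $u=v$ the denominator is at most $1$. For $u=\sqrt\gamma\,e_0$ it is at least $1-\gamma\langle G^{-1}e_0,e_0\rangle$, because $R_s\le G^{-1}$. Hence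
$$G^p-B^p\ge\frac{\sin\pi p}\pi\,Q(v),\qquad G^p-A^p\le\frac{\sin\pi p}\pi\,\frac\gamma{1-\gamma\langle G^{-1}e_0,e_0\rangle}\,Q(e_0).$$
The constant is explicit. Since $T_{1/\bar h}e_0=\overline{1/h(0)}\,e_0=e_0$, we have
$$J^{-1}e_0=\frac1h,\qquad\langle J^{-1}e_0,e_0\rangle=1,\qquad\langle J^{-2}e_0,e_0\rangle=\Big\|\frac1h\Big\|^2=\sum_{n\ge0}r^{2n}=\frac1{1-r^2}.\tag{11}$$
By (2) with $M=J^2$, $c=t=r^2(1-r^2)$, we get $\langle G^{-1}e_0,e_0\rangle=\frac{1/(1-r^2)}{1+r^2}=\frac1{1-r^4}$, so $1-\gamma\langle G^{-1}e_0,e_0\rangle=\frac{1-\kappa^2}{1-r^4}$. Subtracting,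
$$A^p-B^p\ \ge\ \frac{\sin\pi p}\pi\Big[Q(v)-\frac{\gamma(1-r^4)}{1-\kappa^2}\,Q(e_0)\Big].\tag{12}$$
As $\gamma$ can be made small by moving $\kappa$ towards $r^2$, we want a bound $Q(e_0)\le C\,Q(v)$ with $C$ controlled.

The first attempt is to compare the integrands. It fails for every $s$ and every constant: $R_se_0\otimes R_se_0\le C\,R_sv\otimes R_sv$ is an inequality between rank-one operators. It is violated by a vector $f\perp R_sv$ with $\langle f,R_se_0\rangle\neq0$, and such $f$ exists because $e_0$ and $v$, hence $R_se_0$ and $R_sv$, are linearly independent. The comparison can only hold after integration.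

The next attempt is to write $e_0=W(Y)v$ with a bounded real function $W$. Then $R_se_0=W(Y)R_sv$ and $Q(e_0)=W(Y)Q(v)W(Y)$. But boundedness of $W$ is not enough for $W(Y)QW(Y)\le C\,Q$. With $Q=\begin{pmatrix}1&1\\1&1\end{pmatrix}$, the matrix $\mathrm{diag}(1,0)$ in the place of $W(Y)$, and $f=(1,-1)$, one gets $\langle \mathrm{diag}(1,0)\,Q\,\mathrm{diag}(1,0)f,f\rangle=1$ and $\langle Qf,f\rangle=0$.

What rescues the argument is the particular form of $Q(v)$. In the spectral representation of $Y$ it is given by the kernel $\frac{x^{2p}-y^{2p}}{x^2-y^2}$, which for $p=\frac12$ is $\frac1{x+y}$. That is the reproducing kernel of a Hardy space on the right half-plane, and there bounded analytic functions do multiply contractively up to their supremum. So we need two things: that $W$ extends to a bounded analytic function on the right half-plane, and that for other $p$ the kernel is comparable with the one at hand.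

## The vector $v$ as an analytic function of $Y$ applied to $e_0$

Since $v$ is a combination of $e_0$ and $k$, the task is to write $k$ as a function of $Y$ applied to $e_0$. By (8),
$$(J+\tau)k=\frac r\kappa\,e_0,\qquad\tau=-w(-\kappa)=\frac{(1-r\kappa)(r-\kappa)}\kappa>0 .$$
So $k=\frac r\kappa k'$ with $k'=(J+\tau)^{-1}e_0$, and $\langle k',e_0\rangle=\frac\kappa r\,k(0)=\frac\kappa r$. If $Y$ were $J$, the function would be $\frac1{y+\tau}$. But $Y^2=J^2+t\,e_0\otimes e_0$, and a correction is needed. For $\mathrm{Re}\,y\ge0$ let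
$$d(y)=\langle(J+\tau)^{-1}(J+y)^{-1}e_0,e_0\rangle,\qquad\varrho(y)=\frac{1+t\,d(y)}{y+\tau}.\tag{13}$$
As $J$ is positive and invertible and $\tau>0$, both functions are analytic on a neighborhood of $\{\mathrm{Re}\,y\ge0\}$. They are real for $y\ge0$.

**Step B2: $k'=\varrho(Y)e_0$.** The plan is to compare $\langle(G-b)^{-1}e_0,k'\rangle$ with $\langle(G-b)^{-1}e_0,e_0\rangle$ and then use the Riesz functional calculus. Let $b\in\mathbb C\setminus(-\infty,0]$ lie outside $\operatorname{spec}(G)\cup\operatorname{spec}(J^2)$, let $\zeta=\sqrt b$ with $\mathrm{Re}\,\zeta>0$, and put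
$$q=\langle(J^2-b)^{-1}e_0,e_0\rangle,\qquad q_k=\langle(J^2-b)^{-1}e_0,k'\rangle=\langle(J^2-b)^{-1}(J+\tau)^{-1}e_0,e_0\rangle .$$
From $(\zeta+\tau)(J+\tau)^{-1}=I-(J-\zeta)(J+\tau)^{-1}$ and $(J^2-b)^{-1}(J-\zeta)=(J+\zeta)^{-1}$ we get
$$q_k=\frac{q-d(\zeta)}{\zeta+\tau}.\tag{14}$$
Passing from $J^2$ to $G$: since $(G-b)(J^2-b)^{-1}e_0=(1+tq)e_0$ and the left side is nonzero, $1+tq\ne0$ and $(G-b)^{-1}e_0=(1+tq)^{-1}(J^2-b)^{-1}e_0$. Hence, for any number $\varrho$,
$$\langle(G-b)^{-1}e_0,k'\rangle-\varrho\,\langle(G-b)^{-1}e_0,e_0\rangle=\frac{q_k-\varrho q}{1+tq}=\frac1{\zeta+\tau}\cdot\frac{-d(\zeta)+q\,(1-(\zeta+\tau)\varrho)}{1+tq}.$$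
The quantity $q$ is singular on the spectrum of $J^2$, and we want it to disappear. This happens when the numerator is $-d(\zeta)(1+tq)$, that is, when $1-(\zeta+\tau)\varrho=-t\,d(\zeta)$. This is the choice $\varrho=\varrho(\zeta)$ in (13), and it gives
$$\langle(G-b)^{-1}e_0,k'\rangle=\varrho(\sqrt b)\,\langle(G-b)^{-1}e_0,e_0\rangle-\frac{d(\sqrt b)}{\sqrt b+\tau}.\tag{15}$$
Let $\chi$ be a polynomial with real coefficients. Multiply (15) by $-\frac{\chi(b)}{2\pi i}$ and integrate over a positively oriented circle in $\{\mathrm{Re}\,b>0\}$ surrounding the compact set $\operatorname{spec}(G)\cup\operatorname{spec}(J^2)\subset(0,\infty)$. The last term is analytic in $\mathrm{Re}\,b>0$ and contributes $0$. The other two terms give, by the Riesz functional calculus and because $\varrho(Y)$ is self-adjoint and commutes with $G$,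
$$\langle\chi(G)e_0,k'\rangle=\langle\chi(G)\varrho(Y)e_0,e_0\rangle=\langle\chi(G)e_0,\varrho(Y)e_0\rangle .$$
By linearity this holds for complex polynomials too. It remains to see that the vectors $\chi(G)e_0$ are dense, that is, that $e_0$ is cyclic for $G$. First, $Je_0=(1+r^2)e_0+re_1$ and $Je_n=re_{n-1}+(1+r^2)e_n+re_{n+1}$ for $n\ge1$, with $r\ne0$. So by induction $e_0,Je_0,\dots,J^ne_0$ span the same space as $e_0,\dots,e_n$, and $e_0$ is cyclic for $J$. Second, a closed $J^2$-invariant subspace is $J$-invariant, since $J=(J^2)^{1/2}$ is a norm limit of polynomials in $J^2$; so $e_0$ is cyclic for $J^2$. Third, a closed $G$-invariant subspace containing $e_0$ is invariant under $J^2=G-t\,e_0\otimes e_0$, hence is all of $H^2$. Therefore $k'=\varrho(Y)e_0$.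

**Step B3: $v=V(Y)e_0$ with $V$ bounded below on the right half-plane.** Since $k=\frac r\kappa\varrho(Y)e_0$ and $\frac\beta{\sqrt{1-\kappa^2}}=-\sqrt{1-\kappa^2}\,\frac{(r-\kappa)^2}\kappa$, we have $v=V(Y)e_0$ with
$$V(y)=\alpha\sqrt{1-\kappa^2}+\frac\beta{\sqrt{1-\kappa^2}}\,\frac r\kappa\,\varrho(y)=\sqrt{1-\kappa^2}\,\frac{r^2}\kappa\Big[1-\frac{(r-\kappa)^2}{r\kappa}\,\varrho(y)\Big].$$
To bound $|V|$ from below we bound $|\varrho|$ from above. If $x>0$ and $\mathrm{Re}\,y\ge0$, then $|x+y|\ge x$ and $|y+\tau|\ge\tau$. By the spectral theorem for $J$, $d(y)=\int\frac{d\mu(x)}{(x+\tau)(x+y)}$ with a positive measure $\mu$ on $\operatorname{spec}(J)\subset(0,\infty)$. So $|d(y)|\le d(0)$, and then $|\varrho(y)|\le\varrho(0)$. By (11),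
$$d(0)=\frac1\tau\big(\langle J^{-1}e_0,e_0\rangle-\langle(J+\tau)^{-1}e_0,e_0\rangle\big)=\frac1\tau\Big(1-\frac\kappa r\Big)=\frac{r-\kappa}{r\tau},\qquad\varrho(0)=\frac1\tau+\frac{t(r-\kappa)}{r\tau^2}.$$
Insert $\tau=\frac{(1-r\kappa)(r-\kappa)}\kappa$ and $t=r^2(1-r^2)$:
$$1-\frac{(r-\kappa)^2}{r\kappa}\varrho(0)=1-\frac{r-\kappa}{r(1-r\kappa)}-\frac{(1-r^2)\kappa(r-\kappa)}{(1-r\kappa)^2}.$$
The first two terms combine to $\frac{\kappa(1-r^2)}{r(1-r\kappa)}$, so this equals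
$$\frac{\kappa(1-r^2)}{1-r\kappa}\Big[\frac1r-\frac{r-\kappa}{1-r\kappa}\Big]=\frac{\kappa(1-r^2)}{1-r\kappa}\cdot\frac{1-r^2}{r(1-r\kappa)}=\frac{\kappa(1-r^2)^2}{r(1-r\kappa)^2}>0 .$$
Hence for $\mathrm{Re}\,y\ge0$
$$|V(y)|\ \ge\ \sqrt{1-\kappa^2}\,\frac{r^2}\kappa\Big[1-\frac{(r-\kappa)^2}{r\kappa}\varrho(0)\Big]=\delta:=\frac{r\sqrt{1-\kappa^2}\,(1-r^2)^2}{(1-r\kappa)^2}>0 .\tag{16}$$
So $W=1/V$ is analytic in the right half-plane, $|W|\le\delta^{-1}$ there, $W$ is real on $(0,\infty)$, and $e_0=W(Y)v$.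

## A kernel inequality on $(0,\infty)$

**Definition.** A kernel $M:(0,\infty)^2\to\mathbb R$ is positive definite, written $M\succeq0$, if $\sum_{i,j}M(x_i,x_j)a_i\bar a_j\ge0$ for all finite families $x_i>0$, $a_i\in\mathbb C$. We write $M\preceq M'$ for $M'-M\succeq0$.

For example $\frac1{x+y}=\int_0^\infty e^{-x\lambda}e^{-y\lambda}\,d\lambda\succeq0$; for two points the determinant is $\frac1{4xy}-\frac1{(x+y)^2}\ge0$. If $M\succeq0$ and $f$ is real-valued, then $f(x)f(y)M(x,y)\succeq0$: replace $a_i$ by $a_if(x_i)$. This is the only case of the Schur product theorem that we need.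

For $x,y>0$ let
$$L(x,y)=\frac{x^{2p}-y^{2p}}{x^2-y^2}\quad(\text{with }L(x,x)=p\,x^{2p-2}),\qquad K(x,y)=\frac{(xy)^{p-1/2}}{x+y}.$$
For $p=\frac12$ both equal $\frac1{x+y}$. The claim to prove is
$$W(x)W(y)L(x,y)\ \preceq\ \Lambda_p\,\delta^{-2}L(x,y).\tag{17}$$

**Step B4: $L$ and $K$ are comparable.** Put $x=e^\xi$, $y=e^\eta$, $\theta=\xi-\eta$. Then $x^{2p}-y^{2p}=2(xy)^p\sinh p\theta$ and $x+y=2(xy)^{1/2}\cosh\frac\theta2$, so
$$L=(xy)^{p-1}\,\frac{\sinh p\theta}{\sinh\theta},\qquad K=(xy)^{p-1}\,\frac1{2\cosh(\theta/2)} .$$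
The factor $(xy)^{p-1}$ is harmless, and what remains depends on $\theta$ only. We use the Fourier transforms (Gradshteyn–Ryzhik)
$$\int_{\mathbb R}\frac{\sinh p\theta}{\sinh\theta}e^{i\omega\theta}d\theta=\frac{\pi\sin\pi p}{\cosh\pi\omega+\cos\pi p},\qquad\int_{\mathbb R}\frac{e^{i\omega\theta}}{2\cosh(\theta/2)}d\theta=\frac\pi{\cosh\pi\omega}.\tag{18}$$
They can be checked with rectangles. For the second, use height $2\pi$: the integrand is multiplied by $-e^{-2\pi\omega}$ under $\theta\mapsto\theta+2\pi i$, and the only enclosed pole, $i\pi$, has residue $e^{-\pi\omega}/i$. So the integral times $1+e^{-2\pi\omega}$ is $2\pi e^{-\pi\omega}$. For the first, let $I(a)$ be the principal value of $\int_{\mathbb R}\frac{e^{a\theta}}{\sinh\theta}d\theta$, $|\mathrm{Re}\,a|<1$. The rectangle of height $\pi$, indented at the poles $0$ and $i\pi$ on its boundary (residues $1$ and $-e^{i\pi a}$, each counted half), gives $(1+e^{i\pi a})I(a)=\pi i(1-e^{i\pi a})$,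 so $I(a)=\pi\tan\frac{\pi a}2$. The first integral is then
$$\tfrac12[I(p+i\omega)-I(-p+i\omega)]=\tfrac\pi2\Big[\tan\tfrac{\pi(p+i\omega)}2+\tan\tfrac{\pi(p-i\omega)}2\Big]=\frac\pi2\cdot\frac{\sin\pi p}{\frac12(\cos\pi p+\cosh\pi\omega)} .$$

The quotient of the two transforms in (18) is $\frac{\sin\pi p}{1+\cos\pi p/\cosh\pi\omega}$. It is monotone in $\cosh\pi\omega\in[1,\infty)$, so it lies between $\frac{\sin\pi p}{1+\cos\pi p}$ and $\sin\pi p$. Let $c_1\le c_2$ be these two numbers in increasing order. If $p\le\frac12$, then $\cos\pi p\ge0$ and $c_2/c_1=1+\cos\pi p$. If $p\ge\frac12$, then $c_2/c_1=(1+\cos\pi p)^{-1}$. In both cases $c_2/c_1=\Lambda_p$.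

So $L-c_1K$ and $c_2K-L$ have the form $(xy)^{p-1}\Phi(\xi-\eta)$ with $\Phi$ continuous and integrable, and with $\hat\Phi\ge0$ integrable. By Fourier inversion $\Phi(\theta)=\frac1{2\pi}\int\hat\Phi(\omega)e^{-i\omega\theta}d\omega$, so $\sum a_i\bar a_j\Phi(\xi_i-\xi_j)=\frac1{2\pi}\int\hat\Phi(\omega)\big|\sum a_ie^{-i\omega\xi_i}\big|^2d\omega\ge0$. Hence
$$c_1K\preceq L\preceq c_2K.\tag{19}$$

**Step B5: $W$ multiplies contractively, up to $\delta^{-1}$, against $K$.** Consider the functions $F(z)=\int_0^\infty g(\lambda)e^{-z\lambda}d\lambda$, $\mathrm{Re}\,z>0$, $g\in L^2(0,\infty)$, with norm $\|F\|=\|g\|$. By the Paley–Wiener theorem they are exactly the analytic functions on the right half-plane for which $\sup_{x>0}\int_{\mathbb R}|F(x+iy)|^2dy$ is finite, and this supremum is $2\pi\|F\|^2$. So multiplication by $W$ is a bounded operator $M_W$ on this space, of norm at most $\delta^{-1}$. Let $N_\zeta(z)=\frac1{z+\bar\zeta}$, which corresponds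 to $g(\lambda)=e^{-\bar\zeta\lambda}$. Then $\langle F,N_\zeta\rangle=F(\zeta)$, and therefore $M_W^*N_\zeta=\overline{W(\zeta)}N_\zeta$. For $x_i>0$ the inequality $\|\sum a_iM_W^*N_{x_i}\|^2\le\delta^{-2}\|\sum a_iN_{x_i}\|^2$ reads, since $W(x_i)$ is real and $\langle N_{x_i},N_{x_j}\rangle=\frac1{x_i+x_j}$,
$$\sum_{i,j}a_i\bar a_j\,\frac{\delta^{-2}-W(x_i)W(x_j)}{x_i+x_j}\ge0 .$$
Multiplying the kernel by $(xy)^{p-1/2}$ we get $W(x)W(y)K\preceq\delta^{-2}K$.

**Step B6: the chain.** Multiply $L\preceq c_2K$ by $W(x)W(y)$, then use Step B5, then $c_1K\preceq L$: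
$$W(x)W(y)L\ \preceq\ c_2W(x)W(y)K\ \preceq\ c_2\delta^{-2}K\ \preceq\ \frac{c_2}{c_1}\,\delta^{-2}L=\Lambda_p\,\delta^{-2}L .$$
This is (17).

## From kernels to operators, and the condition $(*)$

**Step B7: $Q(e_0)\le\Lambda_p\delta^{-2}Q(v)$.** We express both quadratic forms through $L$. Let $f\in H^2$, let $E$ be the spectral measure of $Y$, and let $\nu=\langle E(\cdot)f,v\rangle$, a complex measure on the compact set $\operatorname{spec}(Y)\subset(0,\infty)$. Since $G=Y^2$ and $e_0=W(Y)v$ with $W(Y)$ self-adjoint,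
$$\langle f,R_sv\rangle=\int\frac{d\nu(y)}{y^2+s},\qquad\langle f,R_se_0\rangle=\int\frac{W(y)\,d\nu(y)}{y^2+s}.$$
For $a,b>0$, $a\ne b$, we have $\frac{s^p}{(a+s)(b+s)}=\frac1{a-b}\Big[\frac{a\,s^{p-1}}{a+s}-\frac{b\,s^{p-1}}{b+s}\Big]$, so
$$\int_0^\infty\frac{s^p\,ds}{(a+s)(b+s)}=\frac\pi{\sin\pi p}\,\frac{a^p-b^p}{a-b},$$
with the limit value when $a=b$. With $a=y^2$, $b=y'^2$ the right side is $\frac\pi{\sin\pi p}L(y,y')$. By Fubini (all measures are finite, and $y,y'$ stay away from $0$),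
$$\langle Q(v)f,f\rangle=\int_0^\infty s^p|\langle f,R_sv\rangle|^2ds=\frac\pi{\sin\pi p}\iint L(y,y')\,d\nu(y)\,d\bar\nu(y'),$$
$$\langle Q(e_0)f,f\rangle=\frac\pi{\sin\pi p}\iint W(y)W(y')L(y,y')\,d\nu(y)\,d\bar\nu(y').$$
Finally, a continuous positive definite kernel $M$ on a compact set satisfies $\iint M\,d\nu\,d\bar\nu\ge0$. Partition the set into small Borel pieces $E_i$ with points $y_i\in E_i$; the integral is the limit of $\sum M(y_i,y_j)\nu(E_i)\overline{\nu(E_j)}\ge0$. Apply this to $M=\Lambda_p\delta^{-2}L-W(y)W(y')L$, which is positive definite by (17).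

**Step B8: conclusion.** From (12) and Step B7,
$$A^p-B^p\ \ge\ \frac{\sin\pi p}\pi\Big[1-\frac{\gamma(1-r^4)}{1-\kappa^2}\cdot\frac{\Lambda_p}{\delta^2}\Big]Q(v).$$
Since $Q(v)\ge0$, this is $\ge0$ as soon as $\gamma(1-r^4)\Lambda_p\le(1-\kappa^2)\delta^2$. By (16) the right side is $\frac{r^2(1-\kappa^2)^2(1-r^2)^4}{(1-r\kappa)^4}$, so with $\gamma=\kappa^2-r^4$ the condition is exactly $(*)$. Under $(*)$, $(T^*T)^p\ge(TT^*)^p$.

**Step B9: $(*)$ can be satisfied.** Fix $r,p$ and let $\kappa\downarrow r^2$. The left side of $(*)$ tends to $0$, and the right side tends to $r^2(1-r^4)^2(1-r^2)^4>0$. So $(*)$ holds for all $\kappa>r^2$ close to $r^2$.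

For the explicit choice let $\frac12\le p<1$, $r=\frac12$, $\kappa=\frac14\sqrt{2+\cos\pi p}$. As $-1<\cos\pi p\le0$, we have $\frac14<\kappa\le\frac{\sqrt2}4<\frac12$, so $r^2<\kappa<r$. Moreover $\kappa^2-r^4=\frac{1+\cos\pi p}{16}=\frac1{16\Lambda_p}$, so $\Lambda_p$ cancels on the left. Since $1-r\kappa\le\frac78$, the left side of $(*)$ is at most
$$\frac1{16}\cdot\frac{15}{16}\cdot\Big(\frac78\Big)^4=\frac{36015}{2^{20}} .$$
Since $1-\kappa^2\ge\frac78\ge\frac34$, the right side is at least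
$$\frac14\cdot\Big(\frac34\Big)^2\cdot\Big(\frac34\Big)^4=\frac{729}{2^{14}}=\frac{46656}{2^{20}} .$$
So $(*)$ holds, and Theorem B is proved. $\blacksquare$

Thus for each $p\in[\frac12,1)$ the operator with symbol
$$\varphi(z)=\frac{(1+\kappa\bar z)(1+z/2)^2}{1+\kappa z},\qquad\kappa=\tfrac14\sqrt{2+\cos\pi p},$$
is $p$-hyponormal, hence $p'$-hyponormal for all $p'\le p$, and it is not hyponormal. For $p<\frac12$ one may take the operator of Theorem A, or the one above with exponent $\frac12$. So for no $p\in(0,1)$ does $p$-hyponormality of a Toeplitz operator imply hyponormality.
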